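
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{The Duffin--Schaeffer conjecture over imaginary quadratic fields}

\begin{abstract}
Let $K\subset\mathbb C$ be an imaginary quadratic field with ring of integers $O$. We prove the Duffin--Schaeffer conjecture over $K$: if $\Psi\ge 0$ is a function on the nonzero principal ideals with $\sum_{(r)}\Phi((r))\Psi((r))^2/|r|^2=\infty$, then for almost all $z\in\mathbb C$ the inequality $|z-a/r|<\Psi((r))/|r|$ has infinitely many solutions $r,a\in O$ with $(r,a)=(1)$. The theorem is proved with arbitrary ideals as denominators, and the divergence condition is shown to be necessary as well. The proof is a second-moment argument. Its core is a bilinear estimate for greatest common divisors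 of ideals; a zero--one law finishes the argument. A Hausdorff measure version and a version without the coprimality condition follow.
\end{abstract}

\section{The problem and the result}

Let $K$ be an imaginary quadratic field, viewed as a subset of $\mathbb C$, and let $O=\mathbb Z[\omega]$ be its ring of integers. Throughout, \emph{ideal} means nonzero integral ideal of $O$, and $P$ always denotes a prime ideal. Let $N(I)=|O/I|$ be the norm of an ideal, so that $N((r))=|r|^2$ for $r\ne0$; we write $NP^k$ for $N(P)^k$. Put
\[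
\varphi(I)=\prod_{P\mid I}\Bigl(1-\frac1{NP}\Bigr),\qquad \Phi(I)=N(I)\varphi(I).
\]
Thus $\Phi(I)$ is the number of residue classes modulo $I$ that are coprime to $I$. For $r,a\in O$ the condition $(r,a)=(1)$ means that the ideals $(r)$ and $(a)$ are coprime, that is, $(r)+(a)=O$.

How well can a typical complex number be approximated by fractions $a/r$ in lowest terms, if for each denominator the quality of approximation is prescribed in advance? Let $\Psi$ be a non-negative function on the nonzero principal ideals and ask for infinitely many solutions of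
\begin{equation}\label{eq:ineq}
\Bigl|z-\frac ar\Bigr|<\frac{\Psi((r))}{|r|},\qquad (r,a)=(1).
\end{equation}
For a given ideal $(r)$ there are, modulo translation by $O$, exactly $\Phi((r))$ fractions $a/r$ with $(r,a)=(1)$, and each is the center of a disc of area $\pi\Psi((r))^2/|r|^2$. Hence
\[
\pi\sum_{(r)}\Phi((r))\frac{\Psi((r))^2}{|r|^2}
\]
is the total area, per fundamental domain of the lattice $O$, of all the discs in \eqref{eq:ineq}. If this is finite, the Borel--Cantelli lemma says that almost every $z$ lies in only finitely many of the discs. The natural guess is that an infinite total area forces almost every $z$ into infinitely many of them. This is the following conjecture, taken from \cite{thesis}.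

\begin{conjecture}\label{conj}
Let $\Psi\ge0$ be a real function on the nonzero principal ideals of $O$. If
\[
\sum_{(r)}\Phi((r))\frac{\Psi((r))^2}{|r|^2}=\infty ,
\]
then for almost all $z\in\mathbb C$ \textup{(}Lebesgue measure\textup{)} the inequality \eqref{eq:ineq} has infinitely many solutions $r,a\in O$.
\end{conjecture}

\begin{theorem}\label{thm:main}
Conjecture \ref{conj} is true.
\end{theorem}

What could go wrong is overlap. No regularity is assumed of $\Psi$, so it may be concentrated on denominators with unusual common factors, and then the discs belonging to different denominators might pile up on a set of small measure. The work consists in showing that this does not happen.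

The natural setting is slightly wider. A number $x\in K$ has a denominator that is an ideal,
\[
\operatorname{den}(x)=\{y\in O:\ yx\in O\},
\]
and this ideal need not be principal. Nothing in the argument uses principality.

\begin{theorem}\label{thm:ideal}
Let $\Psi\ge0$ be a real function on the ideals of $O$, and let $W(\Psi)$ be the set of $z\in\mathbb C$ for which
\[
|z-x|<\Psi(\operatorname{den}x)\,N(\operatorname{den}x)^{-1/2}
\]
holds for infinitely many $x\in K$. If $\sum_I\Phi(I)\Psi(I)^2/N(I)=\infty$, then almost every $z\in\mathbb C$ lies in $W(\Psi)$. If the sum is finite, then $W(\Psi)$ is a null set.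
\end{theorem}

Theorem \ref{thm:main} is the divergence half for $\Psi$ extended by $0$ to the non-principal ideals: we shall see in Lemma \ref{lem:den} that $\operatorname{den}(a/r)=(r)$ exactly when $(r,a)=(1)$, and each $x$ with $\operatorname{den}x=(r)$ comes from exactly $|O^*|$ pairs $(r,a)$ of this kind, one for each generator of the ideal. The convergence half shows, in addition, that in Conjecture \ref{conj} the set of good $z$ is null when the series converges.

\paragraph{Plan of the proof.} Let $f_I(z)$ count the $x$ with $\operatorname{den}x=I$ whose disc contains $z$. For a finite set $\mathcal R$ of ideals with total area of order $1$ we bound the second moment of $\sum_{I\in\mathcal R}f_I$; by Cauchy--Schwarz this shows that a positive proportion of $z$ is covered. Section \ref{sec:overlap} bounds the overlap of $f_I$ and $f_J$. For $I\ne J$, it can exceed what independence predicts by a large factor only if $I/\gcd(I,J)$ or $J/\gcd(I,J)$ has exceptionally many prime factors, in a sense made precise in Section \ref{sec:positive}. That section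 states a bilinear estimate (Theorem \ref{thm:bilinear}) saying that such pairs are rare, and derives positive measure from it. The estimate is in the spirit of Koukoulopoulos--Maynard \cite{KM}; its idea is shown on small cases in Section \ref{sec:idea} and it is proved in full in Section \ref{sec:bilinear}. Section \ref{sec:zeroone} passes from positive to full measure by Gallagher's zero--one law, which is also proved there, and Section \ref{sec:conseq} contains consequences.

\paragraph{Conventions.} $C$ and $c$ denote positive constants depending only on $K$, possibly different at each occurrence; constants called \emph{absolute} do not even depend on $K$. We write $v_P$ for the $P$-adic valuation, with $v_P(0)=\infty$, and $O_{(P)}$ for the localization of $O$ at $P$; $P^k\,\|\,I$ means $v_P(I)=k$. The open disc with center $x$ and radius $\rho$ is $B(x,\rho)$. Let $\Delta$ be the area of a fundamental domain of $O$, let $T=\mathbb C/O$, and let $\lambda$ be the normalized Lebesgue measure on $T$. For a function $\Psi$ as in Theorem \ref{thm:ideal}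 put
\[
\psi(I)=\Psi(I)^2,\qquad \rho_I=\Psi(I)N(I)^{-1/2}.
\]

\section{Denominators and elementary estimates}

\subsection{Denominators}

Since $yx\in O$ means $v_P(y)\ge -v_P(x)$ for all $P$,
\[
v_P(\operatorname{den}x)=\max(0,-v_P(x)).
\]
We call this number the \emph{exponent} of $x$ at $P$. It depends only on $x$ modulo $O$, indeed only on the class of $x$ in $K/O_{(P)}$. Recall that $K/O=\bigoplus_PK/O_{(P)}$ (partial fractions, that is, the Chinese remainder theorem applied to the groups $I^{-1}/O$).

\begin{lemma}\label{lem:den}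
\begin{enumerate}
\item[(i)] For $r\ne0$ and $a\in O$ we have $\operatorname{den}(a/r)=(r)$ if and only if $(r,a)=(1)$. Conversely, if $\operatorname{den}x=(r)$ then $x=a/r$ with $a=rx\in O$.
\item[(ii)] The number of $x\in K/O$ with $\operatorname{den}x=I$ is $\Phi(I)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The exponent of $a/r$ at $P$ is $\max(0,v_P(r)-v_P(a))$. It equals $v_P(r)$ for all $P$ if and only if $v_P(a)=0$ for all $P\mid r$. The converse is the definition of $\operatorname{den}$.

(ii) By the decomposition of $K/O$ the count is a product over $P$. The elements of $K/O_{(P)}$ of exponent at most $k$ form the group $P^{-k}O_{(P)}/O_{(P)}$ of order $NP^k$. So there are $NP^k-NP^{k-1}$ elements of exponent exactly $k\ge1$, and one of exponent $0$.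
\end{proof}

\subsection{Ideals and primes}

There are at most two prime ideals of any given norm: at most two of norm $p$, and at most one of norm $p^2$. Hence $\sum_PNP^{-1-\tau}<\infty$ for $\tau>0$, and for $t\ge1$
\begin{equation}\label{eq:tail}
t\sum_{NP\ge t}NP^{-2}\le2t\,(t^{-2}+t^{-1})\le4 .
\end{equation}

\begin{lemma}\label{lem:elem}
\begin{enumerate}
\item[(i)] $A(u):=\#\{I:N(I)\le u\}\le Cu$ for $u\ge1$.
\item[(ii)] $\Phi(I)\ge\frac12N(I)^{1/2}$ for every ideal $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For each ideal class fix an integral ideal $J$ in the inverse class. If $I$ is in the given class then $IJ=(\alpha)$ with $\alpha\in O$, $|\alpha|^2=N(I)N(J)\le uN(J)$, and $\alpha$ determines $I$. A disc of radius $(uN(J))^{1/2}$ contains at most $C(1+uN(J))\le Cu$ points of the lattice $O$. There are finitely many classes.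

(ii) It suffices to compare prime powers. Let $n=NP$. If $n\ge3$ then $n-1\ge n^{1/2}$, so $n^{k-1}(n-1)\ge n^{k-1/2}\ge n^{k/2}$. If $n=2$ and $k\ge2$, then $2^{k-1}\ge2^{k/2}$. For $n=2$, $k=1$ we lose a factor $2^{-1/2}$, and there are at most two primes of norm $2$.
\end{proof}

\begin{lemma}\label{lem:mertens}
For $y\ge1$ we have $\sum_{NP^k\le y}k\log NP\le Cy$, the sum being over pairs $(P,k)$ with $k\ge1$. For $y\ge2$,
\[
\sum_{NP\le y}\frac1{NP}\le\log\log y+C,\qquad \prod_{NP\le y}\Bigl(1-\frac1{NP}\Bigr)^{-1}\le C\log y .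
\]
\end{lemma}

\begin{proof}
Write $NP=p^f$ and $m=fk$. Then $k\log NP=m\log p$ and $NP^k=p^m$, and each $p^m$ arises from at most two pairs $(P,k)$. So the first sum is at most $2\sum_{p^m\le y}m\log p$. The terms with $m=1$ contribute at most $Cy$ by Chebyshev's bound. In the terms with $m\ge2$ we have $p\le y^{1/2}$ and $m\log p\le\log y$, and there are at most $Cy^{1/2}\log y$ of them; they contribute at most $Cy^{1/2}\log^2y\le Cy$.

Let $y\ge2$. Partial summation gives $\sum_{NP\le y}\frac{\log NP}{NP}\le C\log y$. Put $\sigma=1+1/\log y$. Since $1-NP^{-(\sigma-1)}\le(\sigma-1)\log NP$,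
\[
\sum_{NP\le y}\bigl(NP^{-1}-NP^{-\sigma}\bigr)\le(\sigma-1)\sum_{NP\le y}\frac{\log NP}{NP}\le C .
\]
Let $\zeta_K(\sigma)=\sum_IN(I)^{-\sigma}$ be the Dedekind zeta function of $K$. Its Euler product gives $\sum_PNP^{-\sigma}\le\log\zeta_K(\sigma)$, and by Lemma \ref{lem:elem}(i)
\[
\zeta_K(\sigma)=\sigma\int_1^\infty A(u)u^{-\sigma-1}\,du\le\frac C{\sigma-1}=C\log y .
\]
This proves the bound for $\sum1/NP$. The product bound follows from $-\log(1-\frac1n)\le\frac1n+\frac1{n^2}$ for $n\ge2$.
\end{proof}

The next lemma is an upper-bound sieve. Counting ideals of norm less than $X$ that are coprime to $q$, one can gain the factor $1-1/NP$ for each $P\mid q$ with $NP\le X$, but not for larger primes. This limitation is the source of the difficulty in the overlap estimate.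

\begin{lemma}\label{lem:sieve}
For every ideal $q$ and every $X>1$,
\[
\sum_{\substack{N(I)<X\\(I,q)=1}}\ \prod_{P\mid I}\Bigl(1-\frac1{NP}\Bigr)^{-1}\le CX\prod_{P\mid q,\ NP\le X}\Bigl(1-\frac1{NP}\Bigr).
\]
\end{lemma}

\begin{proof}
If $X<2$, only $I=(1)$ occurs on the left and the product on the right is empty. Let $X\ge2$. Let $g(I)$ be the summand, with $g(I)=0$ if $(I,q)\ne(1)$. Then $g$ is multiplicative and $g(P^k)\le2$. Put $G=\sum_{N(I)\le X}g(I)$. Then
\[
G\log X=\sum_{N(I)\le X}g(I)\log N(I)+\sum_{N(I)\le X}g(I)\log\frac X{N(I)} .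
\]
In the first sum write $\log N(I)=\sum_{P^k\|I,\,k\ge1}k\log NP$ and $I=JP^k$ with $P\nmid J$; in the second use $\log u\le u$. This gives
\[
G\log X\le\sum_{N(J)\le X}g(J)\sum_{NP^k\le X/N(J)}2k\log NP+X\sum_{N(I)\le X}\frac{g(I)}{N(I)}\le CX\sum_{N(J)\le X}\frac{g(J)}{N(J)}
\]
by Lemma \ref{lem:mertens}. The last sum is at most the product of the Euler factors over the $P\nmid q$ with $NP\le X$. With $n=NP$ such a factor is
\[
1+\Bigl(1-\frac1n\Bigr)^{-1}\sum_{k\ge1}n^{-k}=1+\frac n{(n-1)^2}=\Bigl(1-\frac1n\Bigr)^{-1}\Bigl(1+\frac1{n(n-1)}\Bigr).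
\]
The product of the factors $1+\frac1{n(n-1)}$ is bounded. So the sum is at most
\[
C\prod_{NP\le X,\ P\nmid q}\Bigl(1-\frac1{NP}\Bigr)^{-1}\le C\log X\prod_{P\mid q,\ NP\le X}\Bigl(1-\frac1{NP}\Bigr)
\]
by Lemma \ref{lem:mertens}. Divide by $\log X$.
\end{proof}

\section{How two denominators overlap}\label{sec:overlap}

For an ideal $I$ let
\[
f_I(z)=\#\{x\in K:\ \operatorname{den}x=I,\ |z-x|<\rho_I\}.
\]
This is an $O$-periodic function, and by Lemma \ref{lem:den}(ii)
\begin{equation}\label{eq:mI}
m_I:=\int_Tf_I\,d\lambda=\frac\pi\Delta\,\Phi(I)\rho_I^2=\frac\pi\Delta\,\varphi(I)\psi(I).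
\end{equation}
If the functions $f_I$ were independent we would have $\int f_If_J\,d\lambda=m_Im_J$. How far can this fail?

\paragraph{The coprime case.} Let $I=(r)$ and $J=(s)$ with $r,s$ coprime and not both units. The difference of $a/r$ and $b/s$ is $c/(rs)$ with $c=as-br$ nonzero and coprime to $rs$, and by the Chinese remainder theorem every $c$ coprime to $rs$ arises from exactly one pair $(a/r,b/s)$ modulo simultaneous translation by $O$. So the pairs at distance less than $\epsilon$ correspond to the $c\in O$ coprime to $rs$ with $|c|^2<X:=\epsilon^2|rs|^2$. If $X\le1$ there are none. If $X>1$ and $NP\le X$ for all $P\mid rs$, the sieve gives at most $CX\varphi((rs))=C\epsilon^2\Phi((r))\Phi((s))$ pairs, which up to the constant is what independence predicts. In general, however, the sieve only removes primes with $NP\le X$, and we lose the factor $\prod_{P\mid rs,\,NP>X}(1-1/NP)^{-1}$. We now see that the case of arbitrary ideals is no worse.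

\begin{lemma}\label{lem:pairs}
Let $I,J$ be ideals, $D=\gcd(I,J)$, $L=\operatorname{lcm}(I,J)$, $q=L/D=IJD^{-2}$. For $\delta\in K$ let $\mathcal N(\delta)$ be the number of $x\in K/O$ with $\operatorname{den}x=I$ and $\operatorname{den}(x-\delta)=J$. If $\delta\ne0$ and $\mathcal N(\delta)\ne0$, then $\mathfrak a=\delta L$ is an integral ideal coprime to $q$, and
\[
\mathcal N(\delta)\le N(D)\,\varphi(I)\varphi(J)\prod_{P\mid q}\Bigl(1-\frac1{NP}\Bigr)^{-1}\prod_{P\mid\mathfrak a}\Bigl(1-\frac1{NP}\Bigr)^{-1}.
\]
\end{lemma}

\begin{proof}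
By the decomposition of $K/O$, $\mathcal N(\delta)=\prod_P\mathcal N_P$, where $\mathcal N_P$ is the number of $x\in K/O_{(P)}$ such that $x$ has exponent $i=v_P(I)$ and $x-\delta$ has exponent $j=v_P(J)$. Let $n=NP$. Since $\mathcal N(\delta)\ne0$, no $\mathcal N_P$ vanishes.
\begin{itemize}
\item $i\ne j$. One of $x$, $x-\delta$ has a strictly larger pole than the other, so $v_P(\delta)=-\max(i,j)$. If this holds, the one with the smaller exponent may be any element of that exponent, and the other then automatically has the larger exponent. So $\mathcal N_P=\Phi(P^{\min(i,j)})$.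
\item $i=j\ge1$. Then $v_P(\delta)\ge-i$. In the group $P^{-i}O_{(P)}/O_{(P)}$ of order $n^i$, the elements of exponent less than $i$ form a subgroup $H$ of index $n$, and we need $x\notin H$, $x-\delta\notin H$. If $v_P(\delta)=-i$ these conditions exclude two different cosets, so $\mathcal N_P=n^i-2n^{i-1}\le n^i(1-\frac1n)^2$. If $v_P(\delta)>-i$ they coincide, and $\mathcal N_P=n^i(1-\frac1n)$.
\item $i=j=0$. Then $v_P(\delta)\ge0$ and $\mathcal N_P=1$.
\end{itemize}
Thus $v_P(\mathfrak a)=v_P(\delta)+\max(i,j)\ge0$ in all cases, with equality if $i\ne j$, that is, if $P\mid q$. This proves the first assertion. In the case $i=j\ge1$ the alternative $v_P(\delta)>-i$ means $P\mid\mathfrak a$. Hence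
\[
\mathcal N(\delta)\le N(D)\prod_{P\mid D,\,P\mid q}\Bigl(1-\frac1{NP}\Bigr)\prod_{P\mid D,\,P\nmid q}\Bigl(1-\frac1{NP}\Bigr)^2\prod_{P\mid\mathfrak a}\Bigl(1-\frac1{NP}\Bigr)^{-1}.
\]
The product of the first two products equals $\varphi(I)\varphi(J)\prod_{P\mid q}(1-1/NP)^{-1}$: a prime dividing $D$ divides both $I$ and $J$, while a prime dividing $q$ but not $D$ divides exactly one of them, and then its factors cancel.
\end{proof}

\begin{proposition}\label{prop:overlap}
With $D$, $q$ as in Lemma \ref{lem:pairs} let
\[
M=\max\bigl(N(J)\psi(I),\,N(I)\psi(J)\bigr),\qquad X=\frac{4M}{N(D)} .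
\]
If $I\ne J$, then
\[
\int_Tf_If_J\,d\lambda\le C\,m_Im_J\,1_{X>1}\prod_{P\mid q,\ NP>X}\Bigl(1-\frac1{NP}\Bigr)^{-1}.
\]
Moreover $\int_Tf_I^2\,d\lambda\le m_I+Cm_I^2$.
\end{proposition}

\begin{proof}
If $\psi(I)\psi(J)=0$ the left-hand sides vanish. Otherwise unfolding gives
\[
\int_Tf_If_J\,d\lambda=\frac1\Delta\sum_{(x,y)}\operatorname{area}\bigl(B(x,\rho_I)\cap B(y,\rho_J)\bigr),
\]
the sum being over pairs $(x,y)\in K^2$ with $\operatorname{den}x=I$, $\operatorname{den}y=J$, modulo simultaneous translation by $O$. A nonzero term has $\delta=x-y$ with $|\delta|<2\max(\rho_I,\rho_J)$, and the term, including the factor $1/\Delta$, is at most $\frac\pi\Delta\min(\rho_I,\rho_J)^2$. For given $\delta\in K$ there are $\mathcal N(\delta)$ pairs.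

If $I\ne J$ then $\mathcal N(0)=0$. If $I=J$, the pairs with $\delta=0$ contribute exactly $\frac\pi\Delta\Phi(I)\rho_I^2=m_I$. Consider $\delta\ne0$ giving a nonzero term. The ideal $\mathfrak a=\delta L$ of Lemma \ref{lem:pairs} satisfies
\[
N(\mathfrak a)=|\delta|^2N(L)<4\max\Bigl(\frac{\psi(I)}{N(I)},\frac{\psi(J)}{N(J)}\Bigr)\frac{N(I)N(J)}{N(D)}=X,
\]
and it determines $\delta$ up to at most $6$ units. If $X\le1$ there is no such $\delta$. If $X>1$, Lemma \ref{lem:pairs} and Lemma \ref{lem:sieve} give
\[
\sum_{\delta\ne0}\mathcal N(\delta)\le C\,N(D)X\,\varphi(I)\varphi(J)\prod_{P\mid q,\ NP>X}\Bigl(1-\frac1{NP}\Bigr)^{-1},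
\]
the sum being over the $\delta\neq 0$ with a nonzero term: the factors of $\prod_{P\mid q}(1-1/NP)^{-1}$ with $NP\le X$ are canceled by the sieve. Now $N(D)X=4M=4\max(\rho_I,\rho_J)^2N(I)N(J)$. Multiplying by $\frac\pi\Delta\min(\rho_I,\rho_J)^2$ and using $\rho_I^2\rho_J^2N(I)N(J)=\psi(I)\psi(J)$ gives the bound. For $I=J$ we have $q=(1)$, and the product is empty.
\end{proof}

\section{Positive measure}\label{sec:positive}

Let
\[
A_I=\{z\in T:\ f_I(z)>0\},\qquad\mathcal L=\limsup A_I ,
\]
the set of points lying in infinitely many $A_I$. For given $I$ and $z$ only finitely many $x$ with $\operatorname{den}x=I$ satisfy $|z-x|<\rho_I$, because such $x$ lie in the lattice $I^{-1}$. Hence $W(\Psi)$ is the preimage of $\mathcal L$ in $\mathbb C$.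

For the divergence half of Theorem \ref{thm:ideal} we assume
\[
\sum_I\Phi(I)\Psi(I)^2/N(I)=\infty,\qquad\text{i.e.}\quad\sum_Im_I=\infty .
\]
Whenever $m_I>1$, decrease $\Psi(I)$ so that $m_I=1$. The sum still diverges and $W(\Psi)$ only becomes smaller. So for the proof of the divergence half we may and do assume, here and in Section \ref{sec:zeroone},
\begin{equation}\label{eq:normal}
m_I\le1\ \text{ for all }I,\qquad\text{hence}\qquad \rho_I^2\le\frac{\Delta}{\pi\,\Phi(I)}\longrightarrow0\quad(N(I)\to\infty),
\end{equation}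
where the limit holds by Lemma \ref{lem:elem}(ii).

By Proposition \ref{prop:overlap}, the overlap for a pair $I\ne J$ is much larger than $m_Im_J$ only if $q=IJ/\gcd(I,J)^2$ has so many prime factors that $\sum_{P\mid q,\,NP\ge X}1/NP$ is large. The following estimate says that such pairs carry little mass, whatever $\Psi$ is. It is stated for two arbitrary functions $\psi,\theta$; in it and in its proof $\psi$ need not come from $\Psi$.

\begin{theorem}[Bilinear estimate]\label{thm:bilinear}
Let $\psi,\theta\ge0$ be functions on ideals with finite supports $V,W$. Let $\mu(v)=\varphi(v)\psi(v)$ and $\nu(w)=\varphi(w)\theta(w)$, viewed as measures on $V$ and $W$, and let $t\ge1$. Let $E\subset V\times W$ be such that for all $(v,w)\in E$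
\begin{enumerate}
\item[\textup{(H1)}] $N(w)\psi(v)\le N(\gcd(v,w))$ and $N(v)\theta(w)\le N(\gcd(v,w))$;
\item[\textup{(H2)}] $\displaystyle\sum_{P\mid v/\gcd(v,w),\ NP\ge t}\frac1{NP}\ge1$.
\end{enumerate}
Then
\[
\sum_{(v,w)\in E}\mu(v)\nu(w)\le Ce^{-t/8}\bigl(\mu(V)\nu(W)\bigr)^{3/4}.
\]
\end{theorem}

The two hypotheses have different roles. As the proof will show, (H1) alone gives the inequality without the factor $e^{-t/8}$; (H2) produces that factor. In the application the exponent $\frac34<1$ costs a power of $t$, which the exponential absorbs. Before the proof, here is how the theorem is used.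

\begin{proposition}\label{prop:positive}
$\lambda(\mathcal L)>0$.
\end{proposition}

\begin{proof}
Given $N_0$, choose a finite set $\mathcal R$ of ideals $I$ with $N(I)>N_0$, $\Psi(I)>0$ and $\sum_{I\in\mathcal R}m_I\in[1,2]$; this is possible since $\sum m_I=\infty$ and $m_I\le1$. Put $F=\sum_{I\in\mathcal R}f_I$. We show $\int_TF^2\,d\lambda\le C$.

The terms $\int f_I^2$ contribute at most $\sum_{\mathcal R}(m_I+Cm_I^2)\le C$. For $I\ne J$ put
\[
\Lambda_y(I,J)=\sum_{P\mid q,\ NP\ge y}\frac1{NP},
\]
a nonincreasing function of $y$. Since $(1-\frac1n)^{-1}\le e^{1/n+1/n^2}$ and $\sum_PNP^{-2}<\infty$, Proposition \ref{prop:overlap} gives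
\[
\int_Tf_If_J\,d\lambda\le C\,m_Im_J\,1_{X>1}\,e^{\Lambda_X(I,J)} .
\]
Pairs with $\Lambda_X(I,J)<2$ contribute at most $C(\sum_{\mathcal R}m_I)^2\le C$.

Consider a pair with $X>1$ and $\Lambda_X(I,J)\ge2$. Let $t=2^i$, $i\ge0$, be the largest power of $2$ with $\Lambda_t(I,J)\ge2$. It exists, since $\Lambda_1\ge\Lambda_X\ge2$ and $\Lambda_y=0$ for large $y$. Then $\Lambda_{2t}<2\le\Lambda_X$, so $X<2t$, and by Lemma \ref{lem:mertens}
\[
\Lambda_X\le\sum_{NP<2t}\frac1{NP}+\Lambda_{2t}\le\log\log(2t)+C .
\]
Since $M/N(D)=X/4<t$, these pairs contribute at most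
\[
C\sum_{t=2^i,\ i\ge0}\log(2t)\sum_{(I,J)\in\mathcal E_t}m_Im_J,
\]
where
\[
\mathcal E_t=\bigl\{(I,J)\in\mathcal R^2:\ I\ne J,\ M\le tN(D),\ \Lambda_t(I,J)\ge2\bigr\}.
\]

For $(I,J)\in\mathcal E_t$ the ideal $q$ is the product of the coprime ideals $I/D$ and $J/D$, so at least one of them satisfies $\sum_{P\mid\,\cdot\,,\ NP\ge t}1/NP\ge1$. We apply Theorem \ref{thm:bilinear} with both functions equal to $t^{-1}\psi1_{\mathcal R}$: once to the pairs $(I,J)$ for which $I/D$ has this property, and once to the reversed pairs $(J,I)$ for which $J/D$ has it. Then (H1) is precisely $M\le tN(D)$, and (H2) is the property just mentioned. By \eqref{eq:mI} each of the two total masses is $\frac\Delta{\pi t}\sum_{\mathcal R}m_I\le C/t$, and so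
\[
\sum_{(I,J)\in\mathcal E_t}m_Im_J\le C\,t^2\cdot e^{-t/8}(t^{-2})^{3/4}=C\,t^{1/2}e^{-t/8}.
\]
The sum of $\log(2t)\,t^{1/2}e^{-t/8}$ over $t=2^i$ converges. This proves $\int F^2\le C$.

By Cauchy--Schwarz,
\[
\lambda\Bigl(\bigcup_{I\in\mathcal R}A_I\Bigr)\ge\frac{(\int F\,d\lambda)^2}{\int F^2\,d\lambda}\ge c>0
\]
with $c$ independent of $N_0$. The sets $\bigcup_{N(I)>N_0}A_I$ decrease to $\mathcal L$ as $N_0\to\infty$, so $\lambda(\mathcal L)\ge c$.
\end{proof}

\section{The bilinear estimate in small cases}\label{sec:idea}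

From now until the end of Section \ref{sec:bilinear} the notation is that of Theorem \ref{thm:bilinear}, and
\[
e(F)=\sum_{(v,w)\in F}\mu(v)\nu(w)\qquad(F\subset V\times W).
\]
We think of $E$ as the edge set of a bipartite graph on $V$ and $W$. The strategy is to pass to smaller vertex and edge sets on which the prime factorizations are \emph{rigid}, in the sense that $\gcd(v,w)$ is the same ideal for all edges. In the rigid case (H1) can be exploited directly. The difficulty is to reach it without losing too much.

\subsection{Rigid families}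

Suppose all $v$ are multiples of $a$, all $w$ are multiples of $b$, and $\gcd(v,w)=\gcd(a,b)$ on all edges. On a first reading one may take $E'=V'\times W'$ in the following lemma; then condition \eqref{eq:degree} holds trivially, even with $1$ in place of $\frac34$.

\begin{lemma}\label{lem:rigid}
Let $V'\subset V$, $W'\subset W$ and let $E'\subset E\cap(V'\times W')$ with $e(E')>0$. Let $a,b$ be ideals and $d=\gcd(a,b)$. Suppose $a\mid v$ for $v\in V'$, $b\mid w$ for $w\in W'$, and $\gcd(v,w)=d$ for $(v,w)\in E'$. For $v\in V'$ let $\Gamma(v)=\{w:(v,w)\in E'\}$, and for $w\in W'$ let $\Gamma(w)=\{v:(v,w)\in E'\}$. Assume that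
\begin{equation}\label{eq:degree}
\nu(\Gamma(v))\ge\frac34\,\frac{e(E')}{\mu(V')}\quad(v\in V'),\qquad \mu(\Gamma(w))\ge\frac34\,\frac{e(E')}{\nu(W')}\quad(w\in W').
\end{equation}
Let $v_0\in V'$ have maximal norm, and let $S>0$ be such that $\#V'\le S\,N(v_0)/N(a)$. Then
\[
e(E')\le C\Bigl(S\,\frac{N(d)^2\,\varphi(a)\varphi(b)}{N(a)N(b)}\Bigr)^{1/4}\bigl(\mu(V')\nu(W')\bigr)^{3/4}.
\]
\end{lemma}

\begin{proof}
Let $w_0\in W'$ have maximal norm. By (H1), $\theta(w)\le N(d)/N(v_0)$ for $w\in\Gamma(v_0)$. Since $b\mid w$ we have $\varphi(w)\le\varphi(b)$, and $w=bw'$ with $N(w')\le N(w_0)/N(b)$, so Lemma \ref{lem:elem}(i) bounds $\#W'$. Thus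
\[
\frac34\,\frac{e(E')}{\mu(V')}\le\nu(\Gamma(v_0))\le\frac{N(d)}{N(v_0)}\sum_{w\in W'}\varphi(w)\le\frac{N(d)}{N(v_0)}\,\varphi(b)\,\frac{C\,N(w_0)}{N(b)} .
\]
In the same way, with $\psi(v)\le N(d)/N(w_0)$ for $v\in\Gamma(w_0)$,
\[
\frac34\,\frac{e(E')}{\nu(W')}\le\frac{N(d)}{N(w_0)}\,\varphi(a)\,\#V'\le\frac{N(d)}{N(w_0)}\,\varphi(a)\,\frac{S\,N(v_0)}{N(a)} .
\]
On multiplying, $N(v_0)$ and $N(w_0)$ cancel and
\[
\frac{e(E')^2}{\mu(V')\nu(W')}\le CS\,\frac{N(d)^2\varphi(a)\varphi(b)}{N(a)N(b)} .
\]
Since $e(E')\le\mu(V')\nu(W')$, the identity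
\[
e(E')=\Bigl(\frac{e(E')^2}{\mu(V')\nu(W')}\Bigr)^{1/4}e(E')^{1/2}\bigl(\mu(V')\nu(W')\bigr)^{1/4}
\]
gives the claim.
\end{proof}

By Lemma \ref{lem:elem}(i), $S=C$ is always admissible. With $a=\prod P^{k_P}$ and $b=\prod P^{l_P}$ the lemma then says that $e(E')/(\mu(V')\nu(W'))^{3/4}$ is bounded, with a gain at each prime. Writing $n=NP$, the gain is a factor
\begin{equation}\label{eq:gain}
n^{-|k_P-l_P|/4}\ \text{ if }k_P\ne l_P,\qquad\Bigl(1-\frac1n\Bigr)^{1/2}\ \text{ if }k_P=l_P\ge1 ,
\end{equation}
and no gain (a factor $1$) if $k_P=l_P=0$. We may spend these gains, prime by prime, on making the valuations rigid.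

\subsection{One prime}\label{ssec:oneprime}

Fix one prime $P$ with $n=NP$, and suppose for illustration that $v_P(v),v_P(w)\in\{0,1\}$ for all $v\in V$, $w\in W$. Let $x$ and $y$ be the proportions, with respect to $\mu$ and $\nu$, of the $v$ and $w$ with valuation $0$. The options for making $P$ rigid are:
\begin{itemize}
\item keep all $v,w$, but only the edges with $\min(v_P(v),v_P(w))=0$; this is rigid with $k_P=l_P=0$;
\item keep only the $v,w$ of valuation $i$, where $i=0$ or $i=1$; here $k_P=l_P=i$;
\item keep only the $v$ of valuation $i$ and the $w$ of valuation $j\ne i$; here $(k_P,l_P)=(i,j)$.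
\end{itemize}
The \emph{score} of an option is the factor by which $e/(\mu\nu)^{3/4}$ changes, divided by the gain \eqref{eq:gain}. We want an option with score at least $1-O(n^{-1-\tau})$ for some $\tau>0$, because such losses, multiplied over all primes, remain bounded. A loss of order $1/n$ at each prime would not be acceptable.

Take first the complete graph, $E=V\times W$.

\emph{Example 1.} Let $x=y=1-\frac1n$; think of all multiples of some ideal prime to $P$, ignoring valuations above $1$. The first option removes only the proportion $n^{-2}$ of the edges: its score is $1-n^{-2}$.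

\emph{Example 2.} Let $x=y=\frac1n$; think of a family of ideals $A/m$ with $P\,\|\,A$ fixed and $m$ varying. The first option leaves only about the proportion $2/n$ of the edges. The option $(0,1)$ has score $\bigl(\frac1n(1-\frac1n)\bigr)^{1/4}n^{1/4}=(1-\frac1n)^{1/4}$, an unacceptable loss. The option $(1,1)$ has score
\[
\Bigl(1-\frac1n\Bigr)^{2/4}\Bigl(1-\frac1n\Bigr)^{-1/2}=1 ,
\]
no loss at all. So the Euler factors $\varphi(v)$, $\varphi(w)$ in the masses, which are the source of $(1-\frac1n)^{1/2}$ in \eqref{eq:gain}, are exactly what this example requires.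

Now let the graph be arbitrary, but assume $x,y=O(1/n)$ as in Example 2. Let $\kappa>0$ be such that every option has score at most $\kappa^{-1}$, and let $\varepsilon_{ij}$ be the proportion of edge mass between valuations $i$ and $j$. Then
\[
\kappa\varepsilon_{11}\le\Bigl(1-\frac1n\Bigr)^{1/2}\bigl((1-x)(1-y)\bigr)^{3/4},\quad \kappa\varepsilon_{01}\le n^{-1/4}x^{3/4},\quad \kappa\varepsilon_{10}\le n^{-1/4}y^{3/4},\quad \kappa\varepsilon_{00}\le(xy)^{3/4},
\]
and the $\varepsilon_{ij}$ add up to $1$. By the weighted inequality between arithmetic and geometric means, $n^{-1/4}x^{3/4}\le\frac1{4n}+\frac34x$. Hence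
\[
\kappa\le\Bigl[1-\frac1{2n}-\frac34(x+y)+O(n^{-2})\Bigr]+\Bigl[\frac1{4n}+\frac34x\Bigr]+\Bigl[\frac1{4n}+\frac34y\Bigr]+O(n^{-3/2})=1+O(n^{-3/2}).
\]
All terms of order $1/n$ cancel. Taking for $\kappa^{-1}$ the largest score, we see that the best option has score at least $1-O(n^{-3/2})$. This cancellation is the heart of the proof. What remains is to allow arbitrary valuations, to show that $x,y=O(1/n)$ may be assumed, to treat all primes together, and to bring in (H2).

\begin{remark}
The exponent $\frac14$ is not special in this computation. Let $0<\vartheta<\frac12$ and replace $\frac14$ and $\frac34$ by $\vartheta$ and $1-\vartheta$, and the gain $(1-\frac1n)^{1/2}$ by $(1-\frac1n)^{2\vartheta}$. The terms of order $1/n$ cancel again, since $n^{-\vartheta}x^{1-\vartheta}\le\frac\vartheta n+(1-\vartheta)x$. The last term becomes $(xy)^{1-\vartheta}=O(n^{-2(1-\vartheta)})$; this bound is summable over the primes because $\vartheta<\frac12$.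
\end{remark}

\section{Proof of the bilinear estimate}\label{sec:bilinear}

\subsection{The local inequality}

The following purely numerical lemma extends the computation of Section \ref{ssec:oneprime} to arbitrary valuations. The parameter $\eta\in[1,e]$ will be a penalty on unequal valuations, needed later to exploit (H2).

\begin{lemma}\label{lem:local}
There is an absolute constant $C_1>0$ with the following property. Let $n\ge2$ be an integer, $1\le\eta\le e$ and $\kappa\ge1$. Let $(\alpha_i)$, $(\beta_j)$, $(\varepsilon_{ij})$, with $i,j\ge0$, be finitely supported non-negative numbers with $\sum\alpha_i=\sum\beta_j=\sum\varepsilon_{ij}=1$. Suppose that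
\begin{enumerate}
\item[\textup{(a)}] $\varepsilon_{ij}\le\kappa^{-1}\eta\,n^{-|i-j|/4}(\alpha_i\beta_j)^{3/4}$ for $i\ne j$;
\item[\textup{(b)}] $\varepsilon_{ii}\le\kappa^{-1}(\alpha_i\beta_i)^{3/4}$ for all $i$;
\item[\textup{(c)}] for all $k\ge0$, with $u_0=0$ and $u_k=\frac12$ if $k\ge1$,
\[
\varepsilon^{(k)}:=\sum_{\min(i,j)=k}\varepsilon_{ij}\le\kappa^{-1}\Bigl(1-\frac1n\Bigr)^{u_k}\Bigl(\sum_{i\ge k}\alpha_i\sum_{j\ge k}\beta_j\Bigr)^{3/4}.
\]
\end{enumerate}
Then
\[
\kappa\le1+C_1\Bigl(n^{-5/4}+\frac{\eta-1}n\Bigr).
\]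
\end{lemma}

\begin{proof}
All implied constants are absolute. For an index set $\mathcal I$ write $\alpha(\mathcal I)=\sum_{i\in\mathcal I}\alpha_i$, and similarly for $\beta$. We first show that $\alpha$ and $\beta$ are concentrated, up to $O(1/n)$, at a common index $k$, and then repeat the computation of Section \ref{ssec:oneprime}.

\emph{Summing over diagonals.} For non-negative sequences and $h\in\mathbb Z$, Cauchy--Schwarz gives
\[
\sum_i(x_iy_{i+h})^{3/4}\le\Bigl(\sum x_i^{3/2}\Bigr)^{1/2}\Bigl(\sum y_i^{3/2}\Bigr)^{1/2}\le\Bigl(\sum x_i\Bigr)^{3/4}\Bigl(\sum y_i\Bigr)^{3/4}.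
\]
Apply this to (a) and (b) on each diagonal $j-i=h$ and sum over $h$. Since $n\ge2$ and $\eta\le e$, we have $1+2e\sum_{h\ge1}2^{-h/4}<35$ and $2e\sum_{h\ge1}n^{-h/4}\le\frac{2e}{1-2^{-1/4}}\,n^{-1/4}<35\,n^{-1/4}$. So for all index sets $\mathcal I,\mathcal J$
\begin{equation}\label{eq:blocks}
\begin{aligned}
\sum_{\mathcal I\times\mathcal J}\varepsilon_{ij}&\le35\,\kappa^{-1}\bigl(\alpha(\mathcal I)\beta(\mathcal J)\bigr)^{3/4},\\
\sum_{\mathcal I\times\mathcal J,\ i\ne j}\varepsilon_{ij}&\le35\,\kappa^{-1}n^{-1/4}\bigl(\alpha(\mathcal I)\beta(\mathcal J)\bigr)^{3/4}.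
\end{aligned}
\end{equation}
Let $n_*$ be an absolute constant so large that $35n_*^{-1/4}\le1$ and $35(140n_*^{-1/4})^{1/2}\le\frac14$.

\emph{Small $n$.} The first bound in \eqref{eq:blocks}, for all indices, reads $1\le35\kappa^{-1}$. So $\kappa\le35$, and for $n\le n_*$ the claim holds as soon as $C_1\ge34\,n_*^{5/4}$. From now on $n>n_*$.

\emph{Concentration at one valuation.} By (b), $\kappa\ge1$ and Cauchy--Schwarz,
\[
\sum_i\varepsilon_{ii}\le\max_i(\alpha_i\beta_i)^{1/4}\sum_i(\alpha_i\beta_i)^{1/2}\le\max_i(\alpha_i\beta_i)^{1/4}.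
\]
With the second bound in \eqref{eq:blocks} we get $1\le\max_i(\alpha_i\beta_i)^{1/4}+35n^{-1/4}$. Hence there is a $k$ with $\alpha_k\beta_k\ge(1-35n^{-1/4})^4\ge1-140n^{-1/4}$, so that
\[
x:=1-\alpha_k\quad\text{and}\quad y:=1-\beta_k
\]
are at most $140n^{-1/4}$. This is not yet $O(1/n)$. To improve it, split the index pairs according to whether $i=k$ and whether $j=k$. By (b) and \eqref{eq:blocks},
\[
1\le\bigl((1-x)(1-y)\bigr)^{3/4}+35n^{-1/4}\bigl(x^{3/4}+y^{3/4}\bigr)+35(xy)^{3/4}.
\]
Let $z=\max(x,y)$. The first term is at most $(1-z)^{3/4}\le1-\frac34z$, so $\frac34z\le70n^{-1/4}z^{3/4}+35z^{3/2}$. By the choice of $n_*$ we have $35z^{1/2}\le\frac14$. Hence $\frac12z\le70n^{-1/4}z^{3/4}$, and so $z\le140^4/n$. Thus $x,y=O(1/n)$, and by \eqref{eq:blocks}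
\begin{equation}\label{eq:offoff}
\sum_{i\ne k,\ j\ne k}\varepsilon_{ij}\le35\,\kappa^{-1}(xy)^{3/4}=\kappa^{-1}O(n^{-3/2}).
\end{equation}

\emph{Case $k=0$.} By (c) with $k=0$ and \eqref{eq:offoff}, $1=\varepsilon^{(0)}+\sum_{i,j\ge1}\varepsilon_{ij}\le\kappa^{-1}(1+O(n^{-3/2}))$, which is better than claimed.

\emph{Case $k\ge1$.} Let $x'=\sum_{i<k}\alpha_i\le x$ and $y'=\sum_{j<k}\beta_j\le y$. A pair with $\min(i,j)\ne k$ satisfies one of: $i\ne k$ and $j\ne k$; or $i<k=j$; or $j<k=i$. By (c), (a) and \eqref{eq:offoff}, multiplied by $\kappa$,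
\[
\kappa\le\Bigl(1-\frac1n\Bigr)^{1/2}\bigl((1-x')(1-y')\bigr)^{3/4}+\eta\sum_{i<k}n^{-(k-i)/4}\alpha_i^{3/4}+\eta\sum_{j<k}n^{-(k-j)/4}\beta_j^{3/4}+O(n^{-3/2}).
\]
In the second term $\alpha_i\le x'$, so the sum is at most $x'^{3/4}\sum_{h\ge1}n^{-h/4}=n^{-1/4}x'^{3/4}(1+O(n^{-1/4}))$. We use two bounds for $n^{-1/4}x'^{3/4}$: it is $O(1/n)$, because $x'=O(1/n)$, and it is at most $\frac1{4n}+\frac34x'$. Using the first bound for the error terms and the second for the main term, we see that the second term is at most
\[
\frac1{4n}+\frac34x'+O\Bigl(n^{-5/4}+\frac{\eta-1}n\Bigr),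
\]
and the third is bounded in the same way with $y'$. The first term is at most
\[
\exp\Bigl(-\frac1{2n}-\frac34(x'+y')\Bigr)\le1-\frac1{2n}-\frac34(x'+y')+O(n^{-2}).
\]
On adding up, the terms with $\frac1n$, $x'$, $y'$ cancel, and $\kappa\le1+O(n^{-5/4}+(\eta-1)/n)$.
\end{proof}

\subsection{Maximal configurations}

We now treat all primes together. Instead of making one prime after another rigid, we consider all ways of doing so for some of the primes and take one that is optimal for a suitable quality. Optimality then does the work twice: it forces all primes to have been used, and it yields the degree condition \eqref{eq:degree}.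

We may assume $e(E)>0$. Put
\[
\eta_P=\begin{cases}e^{t/NP}&\text{if }NP\ge t,\\1&\text{otherwise,}\end{cases}
\qquad\text{so that}\quad 1\le\eta_P\le e,\quad\eta_P-1\le\frac{2t}{NP}\,1_{NP\ge t},
\]
and, with the constant $C_1$ of Lemma \ref{lem:local} and $C_2=2C_1+1$,
\[
\kappa_P=1+C_2\bigl(NP^{-5/4}+t\,NP^{-2}\,1_{NP\ge t}\bigr).
\]
By \eqref{eq:tail}, $\prod_{P\in\mathcal S}\kappa_P\le C$ for every finite set $\mathcal S$ of primes, with $C$ independent of $t$ and $\mathcal S$. For $k,l\ge0$ let
\[
b_P(k,l)=\begin{cases}\eta_P^{-1}\,NP^{|k-l|/4}&k\ne l,\\(1-1/NP)^{-1/2}&k=l\ge1,\\1&k=l=0.\end{cases}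
\]
Apart from $\eta_P^{-1}$ these are the reciprocals of the gains in \eqref{eq:gain}. The factor $\kappa_P$ is the tolerated loss per prime. The factor $\eta_P^{-1}$ means that at a prime with $k_P\ne l_P$ we do not spend the whole gain but put aside a factor $\eta_P$; if there are many such primes, this reserve produces the exponential factor, and otherwise (H2) does.

\begin{definition}
Let $\mathcal P_0$ be the finite set of primes dividing some element of $V\cup W$. A \emph{configuration} consists of a subset $\mathcal P\subset\mathcal P_0$, maps $P\mapsto k_P$ and $P\mapsto l_P$ from $\mathcal P$ to $\mathbb Z_{\ge0}$, and sets $V'\subset V$, $W'\subset W$, $E'\subset E\cap(V'\times W')$ with $e(E')>0$, such that for every $P\in\mathcal P$: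
\begin{itemize}
\item if $k_P\ne l_P$, then $v_P(v)=k_P$ for all $v\in V'$ and $v_P(w)=l_P$ for all $w\in W'$;
\item if $k_P=l_P$, then $v_P(v)\ge k_P$ for all $v\in V'$, $v_P(w)\ge k_P$ for all $w\in W'$, and $\min(v_P(v),v_P(w))=k_P$ for all $(v,w)\in E'$.
\end{itemize}
Its \emph{quality} is
\[
\frac{e(E')}{(\mu(V')\nu(W'))^{3/4}}\prod_{P\in\mathcal P}\kappa_P\,b_P(k_P,l_P).
\]
\end{definition}

There are only finitely many configurations: $\mathcal P,V',W',E'$ range over finite sets, and since $E'\ne\emptyset$, the numbers $k_P,l_P$ are valuations of elements of $V\cup W$. Fix a configuration of maximal quality, and let $Q$ be this quality. Comparing with the configuration $(\emptyset,V,W,E)$, we get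
\begin{equation}\label{eq:goal}
e(E)\le Q\,\bigl(\mu(V)\nu(W)\bigr)^{3/4}.
\end{equation}
So we have to show $Q\le Ce^{-t/8}$.

\subsection{All primes have been used}

We claim that $\mathcal P=\mathcal P_0$. Suppose $P\in\mathcal P_0\setminus\mathcal P$, and let $n=NP$. Let $V_i=\{v\in V':v_P(v)=i\}$, $W_j=\{w\in W':v_P(w)=j\}$ and
\[
\alpha_i=\frac{\mu(V_i)}{\mu(V')},\qquad\beta_j=\frac{\nu(W_j)}{\nu(W')},\qquad\varepsilon_{ij}=\frac{e(E'\cap(V_i\times W_j))}{e(E')} .
\]
We can add $P$ to $\mathcal P$ in the following ways, whenever the remaining edge mass is positive. If it is $0$, the corresponding condition of Lemma \ref{lem:local} is trivial.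
\begin{itemize}
\item Replace $(V',W')$ by $(V_i,W_j)$ with $i\ne j$, keep the edges between them, and put $(k_P,l_P)=(i,j)$. The quality of this configuration is $Q$ times $\varepsilon_{ij}(\alpha_i\beta_j)^{-3/4}\kappa_P\eta_P^{-1}n^{|i-j|/4}$. By maximality this factor is at most $1$, which is condition (a) of Lemma \ref{lem:local} with $\kappa=\kappa_P$, $\eta=\eta_P$.
\item The same with $i=j$ and $k_P=l_P=i$. Since $b_P(i,i)\ge1$, this gives (b).
\item Replace $(V',W')$ by the sets of $v,w$ with $P$-valuation at least $k$, keep only the edges with $\min(v_P(v),v_P(w))=k$, and put $k_P=l_P=k$. This gives (c).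
\end{itemize}
So Lemma \ref{lem:local} applies, and
\[
\kappa_P\le1+C_1\Bigl(n^{-5/4}+\frac{\eta_P-1}n\Bigr)\le1+C_1\bigl(n^{-5/4}+2t\,n^{-2}1_{n\ge t}\bigr),
\]
which is less than $1+C_2(n^{-5/4}+t\,n^{-2}1_{n\ge t})=\kappa_P$, a contradiction.

\subsection{Every vertex has large degree}

With $\Gamma(v)$ as in Lemma \ref{lem:rigid}, put $e(v)=\mu(v)\nu(\Gamma(v))$ for $v\in V'$. We claim
\[
\frac{e(v)}{e(E')}\ge\frac34\,\frac{\mu(v)}{\mu(V')} .
\]
If $e(v)=e(E')$ this is trivial. Otherwise deleting $v$ and its edges leaves positive edge mass, hence gives a configuration, of quality at most $Q$. So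
\[
1-\frac{e(v)}{e(E')}\le\Bigl(1-\frac{\mu(v)}{\mu(V')}\Bigr)^{3/4}\le1-\frac34\,\frac{\mu(v)}{\mu(V')} .
\]
Dividing the claim by $\mu(v)>0$ gives the first half of \eqref{eq:degree}. The second half follows by deleting vertices $w\in W'$ in the same way. In particular every $v\in V'$ has a neighbor.

\subsection{Conclusion}

Let $a=\prod_{P\in\mathcal P_0}P^{k_P}$, $b=\prod_{P\in\mathcal P_0}P^{l_P}$, $d=\gcd(a,b)$. Since $\mathcal P=\mathcal P_0$, the definition of a configuration says that $a\mid v$ for $v\in V'$, $b\mid w$ for $w\in W'$, and $\gcd(v,w)=d$ for $(v,w)\in E'$. So Lemma \ref{lem:rigid} applies, with any $S$ that is admissible, that is, with $\#V'\le S\,N(v_0)/N(a)$, where $v_0\in V'$ has maximal norm. We have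
\[
\Bigl(\frac{N(d)^2\varphi(a)\varphi(b)}{N(a)N(b)}\Bigr)^{1/4}\le\prod_{k_P\ne l_P}NP^{-|k_P-l_P|/4}\prod_{k_P=l_P\ge1}\Bigl(1-\frac1{NP}\Bigr)^{1/2}.
\]
When the right-hand side is multiplied by $\prod b_P(k_P,l_P)$, everything cancels except $\prod_{k_P\ne l_P}\eta_P^{-1}$. Since $\prod_{P\in\mathcal P_0}\kappa_P\le C$, we obtain
\begin{equation}\label{eq:Q}
Q\le C\,S^{1/4}e^{-t\sigma},\qquad\sigma:=\sum_{k_P\ne l_P,\ NP\ge t}\frac1{NP} .
\end{equation}
If $\sigma\ge\frac12$, take $S=C$, which is admissible by Lemma \ref{lem:elem}(i); then $Q\le Ce^{-t/2}$.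

Suppose $\sigma<\frac12$. Now (H2) must show that $V'$ is sparse among the multiples of $a$. Let $v\in V'$ and let $w$ be a neighbor of $v$, so $\gcd(v,w)=d$. Let $P\mid v/d$. If $k_P\ne l_P$, then $v_P(v)=k_P$ and so $k_P>l_P$. If $k_P=l_P$, then $v_P(v)>k_P$, so $P$ divides $v':=v/a$. The primes of the first kind with $NP\ge t$ contribute at most $\sigma<\frac12$ to the sum in (H2). Hence
\[
\sum_{P\mid v',\ NP\ge t}\frac1{NP}\ge\frac12\qquad\text{for all }v\in V'.
\]
The map $v\mapsto v'$ is injective, and $N(v')\le x:=N(v_0)/N(a)$. Put $g_P=\eta_P-1$. Then, since $\prod_{P\mid v'}\eta_P\ge e^{t/2}$,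
\begin{align*}
\#V'&\le e^{-t/2}\sum_{N(m)\le x}\ \prod_{P\mid m}(1+g_P)
=e^{-t/2}\sum_{\substack{\rho\ \text{squarefree}\\N(\rho)\le x}}\Bigl(\prod_{P\mid\rho}g_P\Bigr)\#\{m:\ \rho\mid m,\ N(m)\le x\}\\
&\le e^{-t/2}\sum_{\substack{\rho\ \text{squarefree}\\N(\rho)\le x}}\Bigl(\prod_{P\mid\rho}g_P\Bigr)\frac{Cx}{N(\rho)}
\le Ce^{-t/2}x\exp\Bigl(\sum_{NP\ge t}\frac{2t}{NP^2}\Bigr)\le Ce^{-t/2}x
\end{align*}
by Lemma \ref{lem:elem}(i), the bound $g_P\le\frac{2t}{NP}1_{NP\ge t}$ and \eqref{eq:tail}. So $S=Ce^{-t/2}$ is admissible, and \eqref{eq:Q} gives $Q\le Ce^{-t/8}$. In all cases \eqref{eq:goal} yields Theorem \ref{thm:bilinear}. \qed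

\section{From positive to full measure}\label{sec:zeroone}

We return to the function $\Psi$ of Section \ref{sec:positive}, normalized by \eqref{eq:normal}; what matters here is that $\rho_I\to0$. The following lemma, due to Cassels, says that multiplying the radii by a constant does not change the measure of a limsup set. In this section $B(x,\delta)\subset T$ denotes the image of a disc.

\begin{lemma}[Cassels]\label{lem:cassels}
Let $B(x_i,\delta_i)$, $i=1,2,\dots$, be balls in $T$ with $\delta_i>0$ and $\delta_i\to0$, and let $R>1$. Then $\limsup B(x_i,R\delta_i)\setminus\limsup B(x_i,\delta_i)$ is a null set.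
\end{lemma}

\begin{proof}
This set is the union over $j$ of the sets $Z_j=\limsup_iB(x_i,R\delta_i)\setminus\bigcup_{i\ge j}B(x_i,\delta_i)$. If it is not null, some $Z_j$ has positive measure. By Lebesgue's density theorem there is a point $z\in Z_j$ at which $Z_j$ has density $1$. For infinitely many $i\ge j$ we have $z\in B(x_i,R\delta_i)$, hence $B(x_i,\delta_i)\subset B(z,(R+1)\delta_i)$, and $B(x_i,\delta_i)$ is disjoint from $Z_j$. Once $\delta_i$ is so small that these balls are injective images of discs, $Z_j$ fills at most the proportion $1-(R+1)^{-2}$ of $B(z,(R+1)\delta_i)$. This happens for infinitely many $i$, and $\delta_i\to0$, which contradicts the density.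
\end{proof}

We also need that for every integer $p\ge2$ the map $\tau:z\mapsto pz$ of $T$ is measure preserving and ergodic. It preserves $\lambda$, being a surjective endomorphism of a compact group. Let $\chi_m$ be the characters of $T$, with $m$ in the dual lattice; then $\chi_m\circ\tau=\chi_{pm}$. If $f\in L^2(T)$ satisfies $f\circ\tau=f$ almost everywhere, its Fourier coefficients satisfy $c_{pm}=c_m$, so $c_m=c_{p^km}$ for all $k$. By Bessel's inequality $c_m=0$ for $m\ne0$, and $f$ is constant almost everywhere.

\begin{proposition}[Zero--one law]\label{prop:zeroone}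
$\lambda(\mathcal L)\in\{0,1\}$.
\end{proposition}

\begin{proof}
The idea is to split $\mathcal L$ according to the power of a prime $p$ in the denominator. Two of the three parts are, up to null sets and a change of radii, invariant under an ergodic map; the third is invariant under translation by $p^{-1}O$, which becomes decisive when $p$ varies.

Let $p$ be a rational prime that is inert in $K$, so that $P=(p)$ is a prime ideal. There are infinitely many such $p$: the quadratic character attached to $K$ takes the value $-1$ on some residue class coprime to the discriminant, and this class contains infinitely many primes by Dirichlet's theorem. Split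
\[
\mathcal L=\mathcal A\cup\mathcal B\cup\mathcal C,
\]
where $\mathcal A,\mathcal B,\mathcal C$ are the limsup sets of the $A_I$ over the $I$ with $P\nmid I$, with $P\,\|\,I$, and with $P^2\mid I$, respectively. For $\nu\ge0$ let $\mathcal A^\nu,\mathcal B^\nu$ be the sets corresponding to $\mathcal A,\mathcal B$ with radii $p^\nu\rho_I$ in place of $\rho_I$, and put $\mathcal A^\infty=\bigcup_\nu\mathcal A^\nu$, $\mathcal B^\infty=\bigcup_\nu\mathcal B^\nu$. Apply Lemma \ref{lem:cassels} with $R=p^\nu$, $\nu\ge1$, to the balls $B(x,\rho_{\operatorname{den}x})$ with $x\in K/O$, $\rho_{\operatorname{den}x}>0$ and $\operatorname{den}x$ in the relevant class, enumerated by increasing $N(\operatorname{den}x)$; the radii tend to $0$ by \eqref{eq:normal}. (If there are only finitely many such balls, the sets are empty.) Since the sets $\mathcal A^\nu$ and $\mathcal B^\nu$ increase with $\nu$, it follows that $\lambda(\mathcal A^\infty)=\lambda(\mathcal A)$ and $\lambda(\mathcal B^\infty)=\lambda(\mathcal B)$.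

\emph{The set $\mathcal A$.} If $P\nmid I$ and $\operatorname{den}x=I$, then $\operatorname{den}(px)=I$, since $p$ is a unit at all primes other than $P$ and $v_P(px)\ge 1$. So $\tau:z\mapsto pz$ maps $\mathcal A^\nu$ into $\mathcal A^{\nu+1}$, and $\mathcal A^\infty\subset\tau^{-1}\mathcal A^\infty$. Both sets have the same measure, so $\mathcal A^\infty$ is $\tau$-invariant up to a null set. By ergodicity $\lambda(\mathcal A)=\lambda(\mathcal A^\infty)\in\{0,1\}$.

\emph{The set $\mathcal B$.} If $P\,\|\,I$ and $\operatorname{den}x=I$, then $\operatorname{den}(px)=IP^{-1}$ is coprime to $P=\operatorname{den}(1/p)$, and therefore $\operatorname{den}(px+\frac1p)=I$. The map $z\mapsto pz+\frac1p$ has the fixed point $-\frac1{p(p-1)}$, so it is conjugate to $\tau$ by a translation; hence it is measure preserving and ergodic. As before, $\lambda(\mathcal B)\in\{0,1\}$.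

\emph{The set $\mathcal C$.} If $P^2\mid I$, $\operatorname{den}x=I$ and $u\in O$, then $v_P(x)\le-2<v_P(u/p)$, and $v_{P'}(u/p)\ge0$ for all primes $P'\ne P$. So $\operatorname{den}(x+\frac up)=I$, and $\mathcal C$ is invariant under translation by $p^{-1}O$.

If for some inert $p$ one of $\mathcal A,\mathcal B$ has measure $1$, then $\lambda(\mathcal L)=1$. Otherwise, for every inert $p$, $\mathcal L$ equals $\mathcal C$ up to a null set, so $1_{\mathcal L}$ is almost everywhere invariant under translation by $p^{-1}O$, for infinitely many $p$. A character of $T$ with nonzero Fourier coefficient of $1_{\mathcal L}$ is then trivial on $p^{-1}O/O$, which means that the corresponding vector of the dual lattice is divisible by $p$. This holds for infinitely many $p$, so the character is trivial. Thus $1_{\mathcal L}$ is constant almost everywhere.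
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:ideal} and \ref{thm:main}]
\emph{Divergence.} Under the normalization \eqref{eq:normal}, Propositions \ref{prop:positive} and \ref{prop:zeroone} give $\lambda(\mathcal L)=1$. Since $W(\Psi)$ is the preimage of $\mathcal L$, almost every $z$ lies in $W(\Psi)$, and undoing the normalization only enlarges $W(\Psi)$.

\emph{Convergence.} Now $\Psi$ is the given function, without normalization. We have $\lambda(A_I)\le\int f_I\,d\lambda=m_I$, and $\sum m_I<\infty$ by \eqref{eq:mI}. By the Borel--Cantelli lemma $\lambda(\mathcal L)=0$. Since $W(\Psi)$ is the preimage of $\mathcal L$, it is null.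

\emph{Theorem \ref{thm:main}.} Extend $\Psi$ by $0$ to the non-principal ideals. For almost every $z$ there are infinitely many $x\in K$ with $|z-x|<\Psi(\operatorname{den}x)N(\operatorname{den}x)^{-1/2}$. For these $x$ the ideal $\operatorname{den}x=(r)$ is principal, $N((r))^{1/2}=|r|$, and by Lemma \ref{lem:den}(i) $x=a/r$ with $(r,a)=(1)$. Different $x$ give different pairs $(r,a)$.
\end{proof}

\section{Consequences}\label{sec:conseq}

\subsection{Hausdorff measures}

When the series of Theorem \ref{thm:ideal} converges, $W(\Psi)$ is null, and one can ask for its Hausdorff measures. We use the mass transference principle of Beresnevich and Velani \cite{BV}, for $0<s<k$: \emph{if balls $B(x_i,r_i)\subset\mathbb R^k$ have $r_i\to0$ and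
$\mathcal H^k(B\cap\limsup B(x_i,r_i^{s/k}))=\mathcal H^k(B)$ for every ball $B$, then $\mathcal H^s(B\cap\limsup B(x_i,r_i))=\mathcal H^s(B)$ for every ball $B$.}

\begin{theorem}\label{thm:hausdorff}
Let $\Psi\ge0$ be a real function on the ideals and $\rho_I=\Psi(I)N(I)^{-1/2}$. For $0<s\le2$ and every disc $B$,
\[
\mathcal H^s(B\cap W(\Psi))=\begin{cases}0&\text{if }\sum_I\Phi(I)\rho_I^s<\infty,\\\mathcal H^s(B)&\text{if }\sum_I\Phi(I)\rho_I^s=\infty.\end{cases}
\]
Hence $\dim_HW(\Psi)=\min\bigl(2,\inf\{s>0:\sum_I\Phi(I)\rho_I^s<\infty\}\bigr)$, with $\inf\emptyset=\infty$ and $\dim_H\emptyset=0$.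
\end{theorem}

\begin{proof}
\emph{Convergence.} Since $\Phi(I)\ge\frac12$, we have $\rho_I\to0$ as $N(I)\to\infty$. For each $N_0$ the set $B\cap W(\Psi)$ is covered by the discs $B(x,\rho_{\operatorname{den}x})$ that meet $B$ and have $N(\operatorname{den}x)>N_0$; their radii are small when $N_0$ is large. As the radii are bounded, at most $C_{B,\Psi}\Phi(I)$ of these discs have $\operatorname{den}x=I$, and $\sum_{N(I)>N_0}\Phi(I)\rho_I^s\to0$ as $N_0\to\infty$.

\emph{Divergence.} For $s=2$ this is Theorem \ref{thm:ideal}, so let $s<2$. Replace $\rho_I$ by $\min(\rho_I,N(I)^{-1/4})$, which only shrinks $W(\Psi)$. The series still diverges: this is clear if finitely many $I$ are changed, and if infinitely many are changed, each of them contributes $\Phi(I)N(I)^{-s/4}\ge\frac12N(I)^{1/2-s/4}\ge\frac12$ by Lemma \ref{lem:elem}(ii). Now $\rho_I\le1$ and $\rho_I\to0$. Theorem \ref{thm:ideal} with $\Psi'(I)=N(I)^{1/2}\rho_I^{s/2}$ shows that the limsup set of the discs $B(x,\rho_{\operatorname{den}x}^{s/2})$ has full measure. Enumerate the $x\in K$ with $\rho_{\operatorname{den}x}>0$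 and $|x|\le N(\operatorname{den}x)$ by increasing $N(\operatorname{den}x)$. There are finitely many $x$ for each value of the norm, so the radii tend to $0$. The restriction $|x|\le N(\operatorname{den}x)$ does not change the limsup sets, neither with the radii $\rho_{\operatorname{den}x}$ nor with the radii $\rho_{\operatorname{den}x}^{s/2}$: discs of radius at most $1$ that meet a bounded region have bounded centers, so an excluded one has a denominator of bounded norm, and there are only finitely many such $x$. The mass transference principle with $k=2$ gives the claim.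

\emph{Dimension.} If the series converges for $s$, then $\rho_I\to0$, so it converges for all larger exponents. If it converges for some $s<2$, then $\mathcal H^s(W(\Psi))=0$ and $\dim_HW(\Psi)\le s$. If it diverges for some $s<2$, then $\mathcal H^s(W(\Psi))=\infty$ and $\dim_HW(\Psi)\ge s$. The formula follows.
\end{proof}

\subsection{Without the coprimality condition}

If $(r,a)=(1)$ is not required in \eqref{eq:ineq}, the same $x\in K$ may be used with many denominators $r$, namely with all $r$ such that $(r)\subset\operatorname{den}x$, and what matters is the supremum of the resulting radii. This leads to the following Catlin-type theorem, valid for any class number.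

\begin{theorem}\label{thm:catlin}
Let $\Psi\ge0$ be a real function on the nonzero principal ideals. The inequality $|z-\frac ar|<\Psi((r))/|r|$ has infinitely many solutions $r,a\in O$ with $r\ne0$ \textup{(}no coprimality required\textup{)} for almost all $z$ if
\[
\sum_I\Phi(I)\sup_{(r)\subset I,\ r\ne0}\frac{\Psi((r))^2}{|r|^2}=\infty
\]
\textup{(}sum over all ideals $I$\textup{)}, and for almost no $z$ if this sum is finite.
\end{theorem}

\begin{proof}
Let $R(I)=\sup_{(r)\subset I,\,r\ne0}\Psi((r))/|r|$. If $R(O)=\infty$, the sum is infinite, and for every $z$ there are infinitely many $r$ with $|z|<\Psi((r))/|r|$; take $a=0$. So let $R(O)<\infty$. Apply Theorem \ref{thm:ideal} to $\widehat\Psi(I)=N(I)^{1/2}R(I)$; its series is the one in the statement.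

Suppose the sum diverges. Then almost every $z$ has infinitely many $x\in K$ with $|z-x|<R(\operatorname{den}x)$. For each of them there is $(r)\subset\operatorname{den}x$ with $|z-x|<\Psi((r))/|r|$, and $x=a/r$ with $a=rx\in O$. Different $x$ give different pairs $(r,a)$.

Suppose the sum converges. The terms with $I=(r)$ are at least $\Phi((r))\Psi((r))^2/|r|^2$, so Lemma \ref{lem:elem}(ii) gives $\Psi((r))/|r|\to0$ as $|r|\to\infty$. Almost every $z$ is outside $K$ and has only finitely many $x\in K$ with $|z-x|<R(\operatorname{den}x)$. Every solution $(r,a)$ gives such an $x=a/r$, because $(r)\subset\operatorname{den}x$. For each of these $x$ we have $|z-x|>0$, so only finitely many $r$ satisfy $|z-x|<\Psi((r))/|r|$, and $a=rx$ is then determined. So there are only finitely many solutions.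
\end{proof}

\begin{thebibliography}{9}

\bibitem{BV}
Beresnevich and Velani, Ann. of Math. \textbf{164} (2006), 971--992.

\bibitem{KM}
Koukoulopoulos and Maynard, Ann. of Math. (2020).

\bibitem{thesis}
``A Thesis for the Degree of Ph.D. in Science'',
\url{http://koara.lib.keio.ac.jp/xoonips/modules/xoonips/download.php?koara_id=KO50002002-20154431-0003}

\end{thebibliography}

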